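# Smooth convex domains on which $\bar\partial$ has no uniform estimates

## 1. The equation $\partial u/\partial\bar t=1$ on the unit disc

Let $\mathbb D$ be the unit disc, and let us solve $\partial u/\partial\bar t=1$ on $\mathbb D$ with $\sup|u|$ as small as possible. One solution is $u=\bar t$, with $\sup_{\mathbb D}|u|=1$. All others are $\bar t+h$ with $h$ holomorphic. Can a clever $h$ make the supremum smaller?

The tool is Green's formula in complex form. If $F$ is smooth near the closure of a disc or rectangle $Q\subset\mathbb C$, then, since $d\bar t\wedge dt=2i\,dv\wedge d\tau$ for $t=v+i\tau$,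
$$\oint_{\partial Q}F\,dt=\int_Q\frac{\partial F}{\partial\bar t}\,d\bar t\wedge dt=2i\int_Q\frac{\partial F}{\partial\bar t}\,dA .\tag{1}$$
Apply it to a solution $u$ on $\{|t|<R\}$, $R<1$. The right side is $2\pi iR^2$, and the left side has modulus at most $2\pi R\sup|u|$. Hence $\sup|u|\ge R$ for every $R<1$, so $\sup|u|\ge1$: the solution $\bar t$ cannot be improved.

For a general right side $\varphi$, bounded and smooth on $\overline{\mathbb D}$, there is always a good solution, the Cauchy transform
$$u(t)=\frac1\pi\int_{\mathbb D}\frac{\varphi(\zeta)}{t-\zeta}\,dA(\zeta),\qquad |u(t)|\le\frac{\sup|\varphi|}{\pi}\int_{|\zeta-t|\le2}\frac{dA(\zeta)}{|t-\zeta|}=4\sup|\varphi| .$$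
So on $\mathbb D$ the equation can be solved with a loss of a constant in the sup norm, and that constant does not depend on $\varphi$. Two things happened here: an integral operator gave an upper bound, and pairing the equation with a holomorphic function (the constant $1$) along a contour gave a lower bound. What remains of the upper bound for convex domains in $\mathbb C^n$?

## 2. Uniform estimates for $\bar\partial$ on convex domains

A $(0,q)$-form on an open set of $\mathbb C^n$ is $f=\sum_{|J|=q}f_J\,d\bar z_J$ (increasing multi-indices), and $\bar\partial f=\sum_{J}\sum_i\frac{\partial f_J}{\partial\bar z_i}\,d\bar z_i\wedge d\bar z_J$. At a point, $|f|$ is the Euclidean norm of the vector of coefficients. Since $\bar\partial\bar\partial=0$, the equation $\bar\partial u=f$ requires $\bar\partial f=0$. For instance $\bar z_2\,d\bar z_1+\bar z_1\,d\bar z_2=\bar\partial(\bar z_1\bar z_2)$ is closed, while $\bar z_2\,d\bar z_1$ is not.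

**Definition.** Let $\Omega\subset\subset\mathbb C^n$ be a bounded convex domain and $1\le q\le n$. $Z_q(\Omega)$ is the space of $\bar\partial$-closed $(0,q)$-forms on $\Omega$ with coefficients in $C^\infty(\overline\Omega)$. A *solution operator* in degree $q$ is a linear operator $T_q$ assigning to each $f\in Z_q(\Omega)$ a $(0,q-1)$-form $T_qf$, with coefficients continuous on $\Omega$, such that $\bar\partial T_qf=f$ on $\Omega$ in the sense of distributions. It *satisfies uniform estimates* if there is a constant $C$, depending only on $\Omega$ and $q$, with $\sup_\Omega|T_qf|\le C\sup_\Omega|f|$ for all $f\in Z_q(\Omega)$.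

Section 1 is the example $n=q=1$, $\Omega=\mathbb D$, $C=4$ (continuity and linearity of the Cauchy transform will be checked in Section 3).

**Definition.** A *convex defining function* for $\Omega$ is a smooth real convex function $r$ on a neighborhood $U$ of $b\Omega$ with $\Omega\cap U=\{r<0\}$ and $dr\ne0$ on $b\Omega$.

For the unit ball one may take $r=|Z|^2-1$. If $\Omega$ has such an $r$, put $\Phi(z,\zeta)=\sum_i\frac{\partial r}{\partial z_i}(\zeta)(\zeta_i-z_i)$. For $\zeta_0\in b\Omega$ the set $\operatorname{Re}\Phi(\cdot,\zeta_0)=0$ is the real tangent hyperplane at $\zeta_0$, which misses the convex open set $\Omega$. For the ball, $\operatorname{Re}\Phi(z,\zeta_0)=1-\operatorname{Re}\sum z_i\bar\zeta_{0,i}>0$ in $\Omega$. From $\Phi$ one can build solution operators in analogy with the Henkin–Ramirez construction for strictly pseudoconvex domains, but in general these do not allow good estimates. The problem is this: *does every bounded convex domain with $C^\infty$ boundary in $\mathbb C^n$,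 $n\ge2$, admit for each $1\le q\le n$ a solution operator with uniform estimates?* The problem is stated as open in the volume "Trends in Mathematics". The answer is no. Write $\delta(Z)=\operatorname{dist}(Z,b\Omega)$.

**Theorem 1.** Let $n\ge3$. There are a bounded convex domain $\Omega=\{r<0\}\subset\mathbb C^n$, with $r\in C^\infty(\mathbb C^n)$ convex and $dr\neq0$ on $b\Omega$, and $\bar\partial$-closed $(0,1)$-forms $f_k\in C^\infty(\mathbb C^n)$ with $\sup_\Omega|f_k|\le9$, such that every $u\in C(\Omega)$ with $\bar\partial u=f_k$ on $\Omega$ satisfies $\sup_\Omega|u|\ge c\,N_k^{1/10}$. Here $c>0$ is absolute and $N_k\to\infty$. Hence no solution operator in degree $1$, linear or not, satisfies uniform estimates.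

**Theorem 2.** (a) For $\Omega$ as in Theorem 1 and every $p>0$, even the weaker estimate $|u(Z)|\le C\,(1+\log(1+1/\delta(Z)))^p\sup_\Omega|f|$ fails, for arbitrary choices of solutions. There is a $\bar\partial$-closed $(0,1)$-form $f\in C(\overline\Omega)$ such that no solution of $\bar\partial u=f$ is $O\big((1+\log(1+1/\delta))^p\big)$ for any $p$. In particular $f$ has no bounded solution.

(b) If $q\ge1$ and $n\ge2q+1$, there is a smooth bounded convex $\Omega\subset\mathbb C^n$ for which uniform estimates, and also the estimates in (a), fail in degree $q$.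

(c) For $q=n$ every bounded convex domain has a linear solution operator with uniform estimates, with $C=2\operatorname{diam}\Omega$.

Theorem 1 with $n=3$ already answers the question. The degrees $(n-1)/2<q<n$, in particular $n=2$, $q=1$, are not decided by what follows.

## 3. Top degree: the Cauchy transform in one variable

The easiest case is $q=n$, because a form $f=\varphi\,d\bar z_1\wedge\dots\wedge d\bar z_n$ has one coefficient and closedness is no condition. So one can repeat Section 1 in the variable $z_1$. Here is the proof of Theorem 2(c).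

Let $\Omega$ be bounded and convex, $D=\operatorname{diam}\Omega$, $\varphi\in C^\infty(\overline\Omega)$, extended by $0$ outside $\overline\Omega$. Write $z=(z_1,z')$ and put
$$v(z)=\frac1\pi\int_{\mathbb C}\frac{\varphi(\zeta,z')}{z_1-\zeta}\,dA(\zeta),\qquad T_nf=v\,d\bar z_2\wedge\dots\wedge d\bar z_n .$$
The operator is linear. For $z\in\Omega$ the integrand lives on $|\zeta-z_1|\le D$, so $|v|\le\frac1\pi\cdot2\pi D\sup|\varphi|=2D\sup|\varphi|$.

**The equation.** For $\psi\in C_c^\infty(\Omega)$ the Cauchy–Pompeiu formula reads $\frac1\pi\int\frac{\partial\psi}{\partial\bar z_1}(z_1,z')\frac{dA(z_1)}{z_1-\zeta}=-\psi(\zeta,z')$. By Fubini, $-\int v\,\frac{\partial\psi}{\partial\bar z_1}=\int\varphi\,\psi$, that is, $\partial v/\partial\bar z_1=\varphi$. The terms $\frac{\partial v}{\partial\bar z_i}d\bar z_i\wedge d\bar z_2\wedge\dots\wedge d\bar z_n$ with $i\ge2$ vanish, so $\bar\partial T_nf=f$.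

**Continuity.** Let $z^\nu\to z\in\Omega$. The slice $S=\{\zeta:(\zeta,z')\in\Omega\}$ is a bounded convex open planar set containing $z_1$. If $(\zeta,z')\in b\Omega$, then all points of the segment from $(z_1,z')$ to $(\zeta,z')$, except the end, lie in $\Omega$ by convexity; hence $\zeta\in\overline S\setminus S$. So $\{\zeta:(\zeta,z')\in b\Omega\}$ is contained in the boundary of $S$, which has measure zero. For every other $\zeta$ the point $(\zeta,z')$ is in $\Omega$, where $\varphi$ is continuous, or outside $\overline\Omega$, where $\varphi$ vanishes nearby. Thus $\varphi(\zeta,z'^{\,\nu})\to\varphi(\zeta,z')$ for a.e. $\zeta$. All these functions are bounded by $\sup|\varphi|$ and supported in one bounded set, and $1/(z_1^\nu-\zeta)\to1/(z_1-\zeta)$ in $L^1_{loc}$. Splitting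
$$\frac{\varphi(\zeta,z'^{\,\nu})}{z_1^\nu-\zeta}-\frac{\varphi(\zeta,z')}{z_1-\zeta}=\varphi(\zeta,z'^{\,\nu})\Big(\frac1{z_1^\nu-\zeta}-\frac1{z_1-\zeta}\Big)+\frac{\varphi(\zeta,z'^{\,\nu})-\varphi(\zeta,z')}{z_1-\zeta}$$
and using dominated convergence in the last term, we get $v(z^\nu)\to v(z)$. $\square$

For $q<n$ this recipe stops at once: with $f=d\bar z_2$ in $\mathbb C^2$, the Cauchy transform in $z_1$ of the first coefficient is $v=0$, and the equation in $\bar z_2$ has not been looked at. From here on we go for lower bounds.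

## 4. What one holomorphic disc detects

Let $q=1$, $\bar\partial u=f$ with $f$ smooth and $u\in C(\Omega)$. Then $u$ is smooth, since $\Delta u=4\sum_i\partial f_i/\partial z_i$ is smooth and $\Delta$ is elliptic. The natural generalization of Section 1 is to restrict to a disc. Let $Q$ be a rectangle, $\Lambda$ a holomorphic map from a neighborhood of $\overline Q$ to $\Omega$, and $G\not\equiv0$ holomorphic near $\overline Q$. Put $\Lambda^*f=\varphi\,d\bar t$. Since $\Lambda$ is holomorphic, $\partial(u\circ\Lambda)/\partial\bar t=\varphi$, and (1) gives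
$$\oint_{\partial Q}(u\circ\Lambda)\,G\,dt=2i\int_Q\varphi\,G\,dA,\qquad\text{so}\qquad \sup_\Omega|u|\ \ge\ B:=\frac{2\big|\int_Q\varphi\,G\,dA\big|}{\oint_{\partial Q}|G|\,|dt|}.\tag{2}$$

How large can $B$ be? Let $U(t)=\frac1\pi\int_Q\frac{\varphi(\zeta)}{t-\zeta}dA(\zeta)$. It is continuous on $\mathbb C$, smooth in $Q$ with $\partial U/\partial\bar t=\varphi$ there, and $|U|\le2\operatorname{diam}(Q)\sup_Q|\varphi|$ on $\overline Q$. Green's formula on slightly smaller rectangles and a limit give $2i\int_Q\varphi G\,dA=\oint_{\partial Q}UG\,dt$, hence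
$$B\le2\operatorname{diam}(Q)\sup_Q|\varphi|\le2\operatorname{diam}(Q)\,\sup_Q|\Lambda'|\,\sup_\Omega|f| .$$
So a single disc for which $\operatorname{diam}(Q)\sup|\Lambda'|$ is bounded cannot produce lower bounds that grow while $\sup|f|$ stays bounded. The discs used below have $\operatorname{diam}(Q)<7\lambda$ with $\lambda\le\frac1{100}$ and $|\Lambda'|\le\sqrt2$; for one such disc $B\le20\lambda\sup|f|$. (About discs with large $\operatorname{diam}(Q)\sup|\Lambda'|$ this computation says nothing; we shall not use them.) With discs of this kind, we must add up many copies of the identity in (2), and gain because a part of the boundary terms cancels.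

## 5. Half-planes in the boundary of $\{\operatorname{Re}w>a|\operatorname{Re}z|\}$

This section explains, on a model that is not smooth, where the cancellation comes from and which parameters are needed. Let $z=x+iy\in\mathbb C^2$, $w\in\mathbb C$, $a>0$, and consider the convex set $\{\operatorname{Re}w>a|x|\}\subset\mathbb C^3$. For a unit vector $\theta\in\mathbb R^2$ with rotation $\theta^\perp$ by $\pi/2$, and $s,\sigma\in\mathbb R$, the half-plane
$$t\mapsto(t\theta+is\theta^\perp,\ at+i\sigma),\qquad \operatorname{Re}t>0,$$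
has $x=(\operatorname{Re}t)\theta$ and $\operatorname{Re}w=a\operatorname{Re}t=a|x|$, so it lies in the boundary. A boundary point with $x\ne0$ lies on exactly one of them: $\theta=x/|x|$, $\operatorname{Re}t=|x|$, $\operatorname{Im}t=\theta\cdot y$, $s=\theta^\perp\cdot y$, $\sigma=\operatorname{Im}w-a\,\theta\cdot y$. But the edges $\operatorname{Re}t=0$ of the half-planes in *every* direction $\theta$ fill the same set $\{(iy,i\sigma')\}$. (With $z\in\mathbb C$ there would be only the two directions $\pm1$; we want many, which is why $n\ge3$.)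

Now put $M=Ta$ and look at $e^{-Tw+M\theta\cdot z}$, where $\theta\cdot z=\theta^1z_1+\theta^2z_2$. Its modulus is $e^{-T\operatorname{Re}w+M\theta\cdot x}\le e^{-M(|x|-\theta\cdot x)}\le1$ on the set, and on the half-plane above it equals $e^{-Tat-iT\sigma+Mt}=e^{-iT\sigma}$, constant in $t$. Take $N$ equally spaced directions $\theta_j$ and
$$f=e^{-Tw}\sum_je^{M\theta_j\cdot z}\chi(\theta_j\cdot x/\lambda)\,d\overline{(\theta_j\cdot z)}$$
with a bump $\chi$ supported away from $0$. If $M\lambda$ is large compared with $N^2$, the $N$ terms peak on essentially disjoint sets, so $f$ is bounded independently of $N$. Multiply (2), with $G=1$, on the half-plane $(j,s,\sigma)$ by $e^{iT\sigma}$ to remove the phase, integrate over $|s|\le\lambda$, $0\le\sigma\le\frac14$, and sum over $j$. With $Q$ of size comparable to $\lambda$, the right side has size about $N\lambda^3$. On the common edge the point is $(iy,i\sigma')$ with $\sigma'=\sigma+a\theta_j\cdot y$, and $e^{iT\sigma}=e^{iT\sigma'}e^{-iM\theta_j\cdot y}$. So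 there $u$, evaluated at points independent of $j$, is paired with a sum of $N$ plane waves of different frequencies. For two waves, $\theta=\pm e$ and $b=e\cdot y$, the sum is $2\cos Mb$, and
$$\frac1{2\lambda}\int_{-\lambda}^{\lambda}|2\cos Mb|^2\,db=2+\frac{\sin2M\lambda}{M\lambda},$$
close to $2$ and not to $4$ when $M\lambda$ is large. In the same way $N$ waves have mean square about $N$, and the common edge costs only $\sup|u|\cdot N^{1/2}\lambda^2$ instead of $\sup|u|\cdot N\lambda^2$.

Here the attempt with $G=1$ stops. The other three edges of $\partial Q$ for different $j$ are not at common points, and our only bound for them is $\sup|u|\cdot N\lambda^2$. The inequality $N\lambda^3\lesssim\sup|u|\,(N^{1/2}\lambda^2+N\lambda^2)$ gives just $\sup|u|\gtrsim\lambda$.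

The remedy is a weight that is small on those three edges, of modulus at most $1$ on the common one, and not too small on the bump:
$$G(t)=\exp\Big(-\frac m\lambda t+\frac m{8\lambda^2}t^2\Big),\qquad |G|=\exp m\Big(-\frac v\lambda+\frac{v^2-\tau^2}{8\lambda^2}\Big),\qquad t=v+i\tau.$$
On $Q=\{0<v<\lambda,|\tau|<3\lambda\}$: the linear part makes $|G|\le e^{-7m/8}$ on $v=\lambda$, the quadratic part makes $|G|\le e^{-9m/8}$ on $\tau=\pm3\lambda$, while a bump supported in $v<\lambda/2$ will cost only a factor about $e^{-m/2}$. To compensate the oscillation $e^{-im\tau/\lambda}$ of $G$ we put an extra factor $e^{(m/\lambda)\theta_j\cdot z}e^{-(m/\lambda)\theta_j\cdot x}$, of modulus $1$, into $f$. Then one expects, up to powers of $m$,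
$$N\lambda^3e^{-m/2}\lesssim\sup|u|\,\lambda^2\,(N^{1/2}+Ne^{-7m/8}),$$
and $e^{-7m/8}=N^{-1/2}$ gives $e^{-m/2}=N^{-2/7}$ and $\sup|u|\gtrsim\lambda N^{1/2-2/7}=\lambda N^{3/14}$, which grows with $N$.

Two adjustments remain. The domain must be smooth, so the cone $a|x|$ is rounded at a scale $\rho\ll\lambda$. And the domain must not depend on $N$, so it must look like the model at infinitely many scales, with $N\to\infty$ along them.

## 6. A convex function that is conical at infinitely many scales

**Parameters.** Put $m(N)=\frac47\log N$. Since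
$$N^{1/2}\big(\tfrac18m(N)^{-1/2}N^{-2/7}-6e^{-2N}\big)\Big/N^{1/5}=\tfrac18m(N)^{-1/2}N^{3/14-1/5}-6N^{3/10}e^{-2N}\to\infty ,$$
there is an absolute integer $N_*\ge6$ with
$$N^{1/2}\big(\tfrac18m(N)^{-1/2}N^{-2/7}-6e^{-2N}\big)\ge N^{1/5}\qquad(N\ge N_*).\tag{3}$$
For $N\ge6$ we have $m(N)\ge1$. Put $\rho_0=\frac1{50}$ and choose inductively for $k\ge1$
$$\lambda_k=\tfrac12\rho_{k-1},\quad N_k\in\mathbb N,\ N_k\ge\max(N_*,\lambda_k^{-10}),\quad\rho_k=\lambda_kN_k^{-3},\quad a_k=\rho_k^{\,k},\quad T_k=\frac1{a_k\rho_k}.\tag{4}$$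
Then $\rho_k<\lambda_k\le\frac1{100}$; since $\lambda_{k+1}<\lambda_k/2$, also $\rho_k,\lambda_k\le2^{-k}$. Moreover $a_k\le1$, $a_k\to0$, and $a_{k+1}=\rho_{k+1}^{k+1}<\rho_k^{k}=a_k$. Finally $N_k\to\infty$.

**Step 1: the profile $h$.** We want a convex $h$ with slope exactly $a_k$ between $\rho_k$ and $\lambda_k$. Let $\kappa\in C^\infty(\mathbb R)$ be nondecreasing, $\kappa=0$ on $(-\infty,\frac12]$, $\kappa=1$ on $[1,\infty)$, and for $v\ge0$
$$s(v)=\sum_{k\ge1}(a_k-a_{k+1})\,\kappa(v/\rho_k),\qquad h(v)=\int_0^vs .$$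
Since $s\ge0$ is nondecreasing, $h$ is convex and nondecreasing, and $h(0)=0$. If $v\ge\rho_k$, all terms of index $j\ge k$ have $\kappa=1$ and add up to $a_k$; so $s\ge a_k$ on $[\rho_k,\infty)$. If $v\le\lambda_k=\rho_{k-1}/2$, all terms with $j<k$ have $v/\rho_j\le\frac12$ and vanish; so $s\le a_k$ on $[0,\lambda_k]$. Integrating, and using $h\ge0$ for $v<\rho_k$,
$$h(v)\ge a_k(v-\rho_k)\quad(v\ge0),\qquad h(v)\le a_kv\quad(0\le v\le\lambda_k).\tag{5}$$

**Step 2: $h(|x|)$ is smooth and convex on $\mathbb R^2$.** This is where $a_k=\rho_k^k$ is used. Let $\Xi(x)=\int_0^{|x|}\kappa$. It vanishes for $|x|\le\frac12$ and equals $|x|-\text{const}$ for $|x|\ge1$; since the $l$-th derivatives of $|x|$ are homogeneous of degree $1-l$, $\Xi$ is $C^\infty$ with bounded derivatives of each order $\ge1$. Substituting in the integral,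
$$h(|x|)=\sum_k(a_k-a_{k+1})\,\rho_k\,\Xi(x/\rho_k).$$
The $k$-th term is at most $a_k|x|\le\rho_k|x|$. Its $l$-th derivatives, $l\ge1$, are bounded by $C_la_k\rho_k^{1-l}=C_l\rho_k^{k+1-l}$, which is at most $C_l\rho_k$ once $k\ge l$. As $\sum\rho_k<\infty$, the series converges in $C^\infty$. Convexity: a convex nondecreasing function of the convex function $|x|$ is convex.

**Step 3: the domain.** We close up the region $\operatorname{Re}w>h(|x|)$ far from the origin. Let $g\in C^\infty(\mathbb R)$ be convex and nondecreasing with $g=0$ on $(-\infty,1]$ and $g'=2$ on $[2,\infty)$; then $g(t)\ge2(t-2)\ge t$ for $t\ge4$. Write $Z=(z,z'',w)\in\mathbb C^2\times\mathbb C^{n-3}\times\mathbb C$, $z=x+iy$, and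
$$r(Z)=-\operatorname{Re}w+h(|x|)+g(|Z|^2),\qquad\Omega=\{r<0\}.$$
The function $r$ is smooth and convex on $\mathbb C^n$. If $|Z|\ge2$, then $r\ge-|Z|+|Z|^2>0$, so $\Omega\subset\{|Z|<2\}$. Since $r(0,0,\frac12)=-\frac12$, $\Omega$ is nonempty. If $r(Z)=0$, then $r<0$ on the segment from $(0,0,\frac12)$ to $Z$ except at $Z$, by convexity; so $b\Omega=\{r=0\}$. There $dr\ne0$, because a critical point of a convex function is a global minimum and $\min r<0$. So $\Omega$ is a bounded convex domain with smooth boundary and smooth convex defining function. As $g\ge0$ and $g(|Z|^2)=0$ for $|Z|<1$,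
$$\Omega\subset\{\operatorname{Re}w>h(|x|)\},\qquad\{|Z|<1,\ \operatorname{Re}w>h(|x|)\}\subset\Omega.\tag{6}$$

## 7. Bounded closed forms that peak in $N$ directions

Fix $k$ and drop it from the notation; write $m=m(N)$ and
$$M=Ta=\frac1\rho=\frac{N^3}\lambda .$$
For $0\le j<N$ let $\theta_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$, with rotation $\theta_j^\perp$ by $\pi/2$. Let $\chi\in C_c^\infty((\frac14,\frac12))$, $0\le\chi\le1$, $\int\chi\ge\frac18$, and $\alpha(v)=e^{-mv}\chi(v)$. On $\mathbb C^n$ define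
$$f=e^{-Tw}\sum_{j}e^{(M+m/\lambda)\theta_j\cdot z}\,\alpha(\theta_j\cdot x/\lambda)\;d\overline{(\theta_j\cdot z)} .\tag{7}$$

**Step 1: $f$ is closed.** The exponentials are holomorphic. Since $\theta_j\cdot x=\operatorname{Re}(\theta_j\cdot z)$, $\bar\partial[\alpha(\theta_j\cdot x/\lambda)]$ is a multiple of $d\overline{(\theta_j\cdot z)}$, and its wedge product with $d\overline{(\theta_j\cdot z)}$ is $0$.

**Step 2: $|f|\le9$ on $\Omega$.** The point is that at each $x$ only the directions nearest to $x/|x|$ matter. By (5) and (6), $T\operatorname{Re}w\ge Ta(|x|-\rho)=M|x|-1$ on $\Omega$. The $j$-th coefficient in (7) has modulus $e^{-T\operatorname{Re}w+M\theta_j\cdot x}\chi(\theta_j\cdot x/\lambda)$ and $d\overline{(\theta_j\cdot z)}$ has norm $1$, so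
$$|f|\le e\sum_je^{-M(|x|-\theta_j\cdot x)}\chi(\theta_j\cdot x/\lambda).$$
If some term is nonzero, then $|x|\ge\lambda/4$ and $M|x|\ge N^3/4$. Let $\phi_j\in(-\pi,\pi]$ be the angle between $x$ and $\theta_j$, so $|x|-\theta_j\cdot x=|x|(1-\cos\phi_j)$. These angles are spaced by $2\pi/N$, so for each integer $d\ge0$ at most two $j$ satisfy $2\pi d/N\le|\phi_j|<2\pi(d+1)/N$. For these,
$$1-\cos\phi_j=2\sin^2(\phi_j/2)\ge2\phi_j^2/\pi^2\ge8d^2/N^2,$$
and the exponent is at most $-\frac{N^3}4\cdot\frac{8d^2}{N^2}=-2Nd^2$. Therefore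
$$\sup_\Omega|f|\le2e\sum_{d\ge0}e^{-2Nd^2}\le3e\le9.\tag{8}$$

## 8. Green's formula averaged over all half-planes

Let $u\in C(\Omega)$ with $\bar\partial u=f$; as noted in Section 4, $u\in C^\infty(\Omega)$. We now prove the lower bound for $|u|$.

**Step 1: discs inside $\Omega$.** We push the half-planes of Section 5 slightly inside. Let $Q=\{t=v+i\tau:0<v<\lambda,\ |\tau|<3\lambda\}$, and for $0\le j<N$, $|s|\le\lambda$, $0\le\sigma\le\frac14$ put
$$\Lambda_{j,s,\sigma}(t)=\big(t\theta_j+is\theta_j^\perp,\ 0,\ at+\tfrac1T+i\sigma\big),\qquad t\in\overline Q .$$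
On the disc $x=v\theta_j$ and $y=\tau\theta_j+s\theta_j^\perp$, so $|y|\le\sqrt{10}\,\lambda$ and $|z|\le\sqrt{11}\,\lambda<0.04$, while $|w|\le4\lambda+\frac1T+\frac14\le0.04+0.01+0.25$, as $\frac1T=a\rho\le0.01$. Hence $|\Lambda|<1$, the term $g$ vanishes, and by (5), $r(\Lambda)=-av-\frac1T+h(v)\le-\frac1T$. So $\Lambda(\overline Q)$ lies in
$$E=\{Z:|Z|<1,\ r(Z)\le-1/T\}\subset\Omega .$$
Let $A=\sup_E|u|$ and assume $A<\infty$.

**Step 2: the averaged identity.** With $G(t)=\exp(-\frac m\lambda t+\frac m{8\lambda^2}t^2)$, formula (1) gives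
$$\oint_{\partial Q}(u\circ\Lambda)\,G\,dt=2i\int_Q\frac{\partial(u\circ\Lambda)}{\partial\bar t}\,G\,dA(t).\tag{9}$$
Multiply (9) by $e^{iT\sigma}$, integrate over $s\in[-\lambda,\lambda]$, $\sigma\in[0,\frac14]$ (total measure $\lambda/2$), and sum over $j$. Call the results the left and the right side. Since $-v+v^2/8\le0$ for $0\le v\le1$, we have $|G|\le1$ on $\overline Q$.

**Step 3: the right side is large.** The factor $\partial(u\circ\Lambda)/\partial\bar t$ is the $d\bar t$-coefficient of $\Lambda^*f$. On the disc, $e^{-Tw}=e^{-Mt-1-iT\sigma}$, $\theta_l\cdot z=t\,\theta_l\cdot\theta_j+is\,\theta_l\cdot\theta_j^\perp$, and $\Lambda^*d\overline{(\theta_l\cdot z)}=(\theta_l\cdot\theta_j)\,d\bar t$.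

*The term with index $j$.* Here $\theta_j\cdot z=t$. Multiplied by $Ge^{iT\sigma}$, the term is
$$e^{-Mt-1}\,e^{(M+m/\lambda)t}\,e^{-mv/\lambda}\chi(v/\lambda)\,e^{-mt/\lambda+mt^2/(8\lambda^2)}=e^{-1}e^{-mv/\lambda}\chi(v/\lambda)\,e^{mt^2/(8\lambda^2)} .$$
After scaling by $\lambda$, its integral over $Q$ is $e^{-1}V$ with
$$V=\lambda^2\int\chi(v)\,e^{-mv+mv^2/8}\int_{-3}^3e^{-m\tau^2/8+imv\tau/4}\,d\tau\,dv ,$$
which is real by the symmetry $\tau\mapsto-\tau$. The inner integral over all of $\mathbb R$ is the Gaussian integral $\sqrt{8\pi/m}\,e^{-mv^2/8}$, and the factor $e^{-mv^2/8}$ cancels $e^{mv^2/8}$. The part $|\tau|>3$ is at most $2\int_3^\infty e^{-m\tau^2/8}d\tau\le\frac23\int_3^\infty\tau e^{-m\tau^2/8}d\tau=\frac8{3m}e^{-9m/8}$, and it is multiplied by $e^{-mv+mv^2/8}\le1$. As $v\le\frac12$ on $\operatorname{supp}\chi$ and $m\ge1$,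
$$V\ge\lambda^2\Big(\int\chi\Big)m^{-1/2}e^{-m/2}\Big[\sqrt{8\pi}-\tfrac83e^{-5/8}\Big]\ge\tfrac38\lambda^2m^{-1/2}e^{-m/2},\tag{10}$$
because the bracket exceeds $5.01-1.43>3$ and $\int\chi\ge\frac18$.

*The terms with index $l\ne j$.* Multiplied by $e^{iT\sigma}$, they are bounded by $e^{-1}e^{-Mv(1-\theta_l\cdot\theta_j)}\chi(v\,\theta_l\cdot\theta_j/\lambda)$, which vanishes unless $v\ge\lambda/4$. The angle between $\theta_l$ and $\theta_j$ is $2\pi d/N$ with an integer $d\ge1$, each value being taken at most twice; as in Section 7 the sum over $l\ne j$ is at most $2e^{-1}\sum_{d\ge1}e^{-2Nd^2}\le e^{-2N}$. Since $|G|\le1$ and $|Q|=6\lambda^2$, these terms contribute at most $6\lambda^2e^{-2N}$ to the integral over $Q$.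

All $N$ directions and all $(s,\sigma)$ give the same main term $2ie^{-1}V$. Hence the right side has modulus at least
$$2\cdot\tfrac\lambda2N\big(e^{-1}V-6\lambda^2e^{-2N}\big)\ \ge\ N\lambda^3\big(\tfrac18m^{-1/2}e^{-m/2}-6e^{-2N}\big),\tag{11}$$
as $\frac3{8e}\ge\frac18$.

**Step 4: the three far edges.** Here we only use that $G$ is small. On $v=\lambda$ (length $6\lambda$), $|G|\le e^{-m+m/8}=e^{-7m/8}$. On $\tau=\pm3\lambda$ (length $\lambda$ each), $|G|\le e^{-9m/8}\le e^{-7m/8}$. Since $|u\circ\Lambda|\le A$, after integration and summation these edges contribute at most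
$$N\cdot\tfrac\lambda2\cdot8\lambda\,A\,e^{-7m/8}=4AN\lambda^2e^{-7m/8}.\tag{12}$$

**Step 5: all edges $v=0$ over one set.** On this edge $t=i\tau$, traversed downward, so $dt$ becomes $-i\,d\tau$ with $\tau$ from $-3\lambda$ to $3\lambda$. Put $y=\tau\theta_j+s\theta_j^\perp$ and $\sigma'=\sigma+a\theta_j\cdot y$; the map $(\tau,s,\sigma)\mapsto(y,\sigma')$ is a rotation followed by a shear, with Jacobian $1$. The disc point becomes $(iy,0,\frac1T+i\sigma')$, which no longer involves $j$. Moreover $\tau=\theta_j\cdot y$, $e^{iT\sigma}=e^{iT\sigma'}e^{-iM\theta_j\cdot y}$ because $Ta=M$, and $G(i\tau)=e^{-im\tau/\lambda-m\tau^2/(8\lambda^2)}$. So the contribution of the edges $v=0$ is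
$$-i\iint u\big(iy,0,\tfrac1T+i\sigma'\big)\,e^{iT\sigma'}K(y,\sigma')\,dy\,d\sigma',\qquad K=\sum_jg_j,\quad g_j=e^{-i(M+m/\lambda)\theta_j\cdot y}\,p_j,$$
$$p_j(y,\sigma')=e^{-m(\theta_j\cdot y)^2/(8\lambda^2)}\,1_{|\theta_j\cdot y|\le3\lambda}\,1_{|\theta_j^\perp\cdot y|\le\lambda}\,1_{[0,1/4]}(\sigma'-a\theta_j\cdot y).$$
Where some $p_j\ne0$, the point $(iy,0,\frac1T+i\sigma')$ is on a disc, hence in $E$, and $|u|\le A$ there. So the contribution is at most $A\|K\|_1$.

**Step 6: $\|K\|_1$ is of order $N^{1/2}$, not $N$.** We use Cauchy–Schwarz and the almost orthogonality of the $g_j$. The support of $K$ lies in $\{|y|\le4\lambda\}\times I$ with $I=[-3a\lambda,\frac14+3a\lambda]$ of length at most $1$; this set is contained in one of measure $64\lambda^2$ (replace the disc by a square). Also $\|g_j\|_2^2\le6\lambda\cdot2\lambda\cdot\frac14=3\lambda^2$.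

Let $j\ne l$ and fix $\sigma'$. Then $g_j\overline{g_l}=e^{-i(M+m/\lambda)(\theta_j-\theta_l)\cdot y}p_jp_l$. On a line in $y$-space parallel to $\theta_j-\theta_l$, with arc length $b$, the phase is $e^{-i\xi b}$ times a constant, where $\xi=(M+m/\lambda)|\theta_j-\theta_l|\ge M|\theta_j-\theta_l|$. The function $p_jp_l$ on the line is a product of eight functions with values in $[0,1]$: two Gaussians of affine functions of $b$ and six indicators of intervals (possibly constants), each of total variation at most $2$. From $|pq-p'q'|\le|p-p'|+|q-q'|$ for numbers in $[0,1]$, total variations of such products are at most the sum, here $16$. The product is compactly supported. If $p$ is compactly supported and of bounded variation, integration by parts gives $|\int e^{-i\xi b}p(b)\,db|=\frac1{|\xi|}|\int e^{-i\xi b}\,dp(b)|\le\mathrm{TV}(p)/|\xi|$. Integrate over the transverse variable (length at most $8\lambda$) and over $\sigma'\in I$, and use $|\theta_j-\theta_l|=2|\sin\frac{\pi(j-l)}N|\ge\frac4N$, which follows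 from $\sin\phi\ge2\phi/\pi$ on $[0,\pi/2]$. With $M=N^3/\lambda$,
$$|\langle g_j,g_l\rangle|\le\frac{8\lambda\cdot16}{M\cdot4/N}=\frac{32\lambda N}{M}=\frac{32\lambda^2}{N^2}.$$
Hence $\|K\|_2^2\le3N\lambda^2+N^2\cdot32\lambda^2/N^2\le35N\lambda^2$, and by Cauchy–Schwarz
$$\|K\|_1\le8\lambda\cdot6N^{1/2}\lambda=48N^{1/2}\lambda^2.\tag{13}$$

**Step 7: comparison.** With $m=\frac47\log N$ we have $e^{-7m/8}=N^{-1/2}$ and $e^{-m/2}=N^{-2/7}$. Combining (11), (12) and (13),
$$N\lambda^3\big(\tfrac18m^{-1/2}N^{-2/7}-6e^{-2N}\big)\le(4+48)\,A\,N^{1/2}\lambda^2 .$$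
Divide by $52N^{1/2}\lambda^2$ and use (3):
$$A\ge\tfrac1{52}\,\lambda\,N^{1/5}.\tag{14}$$
Restore the index. As $N_k\ge\lambda_k^{-10}$, that is, $\lambda_k\ge N_k^{-1/10}$,
$$\sup_{E_k}|u|\ge\tfrac1{52}N_k^{1/10},\qquad E_k=\{|Z|<1,\ r\le-1/T_k\},\tag{15}$$
for every $u\in C(\Omega)$ with $\bar\partial u=f_k$; the case $A=\infty$ is trivial. With (8) this proves Theorem 1, with $c=\frac1{52}$. Indeed $f_k\in Z_1(\Omega)$ and $\sup_\Omega|f_k|\le9$, while every way of choosing continuous solutions gives suprema of at least $\frac1{52}N_k^{1/10}\to\infty$. $\square$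

## 9. Logarithmic losses and a single bad form

We prove Theorem 2(a). Put $W=1+\log(1+1/\delta)\ge1$, a continuous function on $\Omega$; a function $u$ is $O(W^p)$ if $|u|\le C\,W^p$ a.e. on $\Omega$ for some $C$.

**Step 1: $W$ is at most of size $(\log N_k)^2$ on $E_k$.** Let $L=\sup_{|Z|\le2}|dr|$; the ball $|Z|\le2$ is convex and contains $\overline\Omega$. If $Z\in E_k$ and $Z'\in b\Omega$, then $\frac1{T_k}\le|r(Z)-r(Z')|\le L|Z-Z'|$, so $\delta\ge1/(LT_k)$ on $E_k$. Now $T_k=\rho_k^{-(k+1)}$, and $\rho_k=\lambda_kN_k^{-3}\ge N_k^{-4}$ since $\lambda_k\ge N_k^{-1/10}$; thus $\log T_k\le4(k+1)\log N_k$. From $N_k\ge\lambda_k^{-10}\ge2^k$ we get $k\le\log N_k/\log2$. Hence, with $C$ independent of $k$,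
$$W\le1+\log(1+LT_k)\le C(\log N_k)^2\quad\text{on }E_k.\tag{16}$$

**Step 2: the weaker estimates fail.** Suppose for some $p$ and $C'$ each $f_k$ had a continuous solution with $|u|\le C'W^p\sup_\Omega|f_k|$. By (8), (15) and (16), $\frac1{52}N_k^{1/10}\le9C'C^p(\log N_k)^{2p}$ for all $k$, which is false for large $k$.

**Step 3: one form that is bad for all $p$.** We turn the failure of estimates into non-solvability by Baire's theorem. Let $X$ be the Banach space of $\bar\partial$-closed $(0,1)$-forms with coefficients in $C(\overline\Omega)$, with the sup norm. For $p\in\mathbb N$ let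
$$Y_p=\{u\in L^1_{loc}(\Omega):\ uW^{-p}\in L^\infty,\ \bar\partial u\in X\},\qquad\|u\|=\|uW^{-p}\|_\infty+\|\bar\partial u\|_X .$$
$Y_p$ is complete: if $(u_\nu)$ is Cauchy, then $u_\nu W^{-p}\to uW^{-p}$ in $L^\infty$ for some $u$; as $W$ is locally bounded, $u_\nu\to u$ in $L^1_{loc}$ and $\bar\partial u_\nu\to\bar\partial u$ as distributions, so $\bar\partial u$ is the limit of $\bar\partial u_\nu$ in $X$. The map $\bar\partial:Y_p\to X$ is continuous.

Suppose that every $f\in X$ has a solution that is $O(W^p)$ for some $p$. As $W\ge1$ we may take $p\in\mathbb N$, so $X=\bigcup_p\bar\partial Y_p$. By Baire's theorem some $\bar\partial Y_p$ is of second category in $X$, and by the open mapping theorem (Rudin, *Functional Analysis*, Thm 2.11) $\bar\partial:Y_p\to X$ is onto and open. So there is a $C$ such that each $f_k$ has a solution with $\|uW^{-p}\|_\infty\le C\sup_\Omega|f_k|$. Since $f_k$ is smooth, this $u$ is smooth after modification on a null set, and then $|u|\le CW^p\sup_\Omega|f_k|$ everywhere.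 This contradicts Step 2. Hence some $f\in X$ has no solution that is $O(W^p)$ for any $p$; in particular it has no bounded solution. $\square$

## 10. Sums of cones and degree $q$

We prove Theorem 2(b) by taking $q$ independent copies of the variable $z\in\mathbb C^2$ and replacing the disc $\overline Q$ by the product $\overline Q^{\,q}$. Let $n\ge2q+1$.

**Step 1: parameters and domain.** Keep $m(N)=\frac47\log N$. Choose $N_*(q)\ge\max(6,q)$ such that for all $N\ge N_*(q)$, with $m=m(N)$,
$$18e^{-2N/q}\le\tfrac3{16q}\,m^{-1/2}N^{-2/(7q)},\qquad m^{-q/2}N^{3/14}\ge N^{1/5}.\tag{17}$$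
This is possible, as an exponential beats powers and $\frac3{14}>\frac15$. Repeat (4) with $\rho_0=\frac1{50q}$ and $N_*(q)$ in place of $N_*$; now $\lambda_k\le\frac1{100q}$, and all other relations after (4), as well as the construction of $h$ and (5), hold as before. Write $Z=(z^{(1)},\dots,z^{(q)},z'',w)$ with $z^{(p)}=x^{(p)}+iy^{(p)}\in\mathbb C^2$, $z''\in\mathbb C^{n-2q-1}$, and
$$r=-\operatorname{Re}w+\sum_{p=1}^qh(|x^{(p)}|)+g(|Z|^2),\qquad\Omega=\{r<0\}.$$
The argument of Section 6, Step 3, used only that the $h$-term is smooth, convex, nonnegative, and zero at $x=0$. So $\Omega$ is a bounded convex domain with smooth boundary $\{r=0\}$, contained in $\{|Z|<2\}$ and in $\{\operatorname{Re}w>\sum_ph(|x^{(p)}|)\}$.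

**Step 2: the forms.** Fix $k$ and drop it; $T,M,\theta_j,Q,G$ are as before. Take $\chi\in C_c^\infty((\frac1{4q},\frac1{2q}))$, $0\le\chi\le1$, $\int\chi\ge\frac1{8q}$, $\alpha(v)=e^{-mv}\chi(v)$, and
$$f=e^{-Tw}\beta_1\wedge\dots\wedge\beta_q,\qquad\beta_p=\sum_je^{(M+m/\lambda)\theta_j\cdot z^{(p)}}\alpha(\theta_j\cdot x^{(p)}/\lambda)\,d\overline{(\theta_j\cdot z^{(p)})} .$$
Each $\beta_p$ is closed, as in Section 7, so $\bar\partial f=0$. Where $\beta_p\ne0$ we have $M|x^{(p)}|\ge N^3/(4q)$, and the count of Section 7 gives exponents at most $-\frac{N^3}{4q}\cdot\frac{8d^2}{N^2}=-2Nd^2/q$. As $N\ge q$,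
$$|\beta_p|\le2e^{M|x^{(p)}|}\sum_{d\ge0}e^{-2Nd^2/q}\le3e^{M|x^{(p)}|}.$$
The $\beta_p$ involve disjoint sets of coordinates, so $|\beta_1\wedge\dots\wedge\beta_q|=\prod|\beta_p|$. On $\Omega$, (5) gives $T\operatorname{Re}w\ge\sum_p(M|x^{(p)}|-1)$. Hence $\sup_\Omega|f|\le(3e)^q$.

**Step 3: polydiscs.** Let $u$ be a $(0,q-1)$-form with continuous coefficients on $\Omega$ and $\bar\partial u=f$. For $J=(j_1,\dots,j_q)$, $s\in[-\lambda,\lambda]^q$, $\sigma\in[0,\frac14]$ let $\Lambda=\Lambda_{J,s,\sigma}:\overline Q^{\,q}\to\mathbb C^n$ be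
$$z^{(p)}=t_p\theta_{j_p}+is_p\theta_{j_p}^\perp,\qquad z''=0,\qquad w=a\sum_pt_p+\tfrac1T+i\sigma .$$
Since $\sum_p|z^{(p)}|^2\le11q\lambda^2\le11\cdot10^{-4}$ and $|w|\le4q\lambda+0.01+0.25\le0.3$, we have $|\Lambda|<1$; and with $v_p=\operatorname{Re}t_p$, $r(\Lambda)=-a\sum v_p-\frac1T+\sum h(v_p)\le-\frac1T$. Let $E=\{|Z|<1,\ r\le-1/T\}$ and $A=\sup_E|u|$, assumed finite. Write
$$\Lambda^*u=\sum_pu^p\,d\bar t_1\wedge\dots\widehat{d\bar t_p}\dots\wedge d\bar t_q,\qquad\Lambda^*f=F\,d\bar t_1\wedge\dots\wedge d\bar t_q .$$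
The coefficient $u^p$ is $u$ evaluated on the vectors $\overline{\partial\Lambda/\partial t_{p'}}$, $p'\ne p$, each of length $\sqrt{1+a^2}\le\sqrt2$. It is the sum of the coefficients of $u$ times the $(q-1)\times(q-1)$ minors of these vectors; by Cauchy–Schwarz, Cauchy–Binet and Hadamard's inequality $|u^p|\le|u|\prod_{p'\ne p}\sqrt2\le2^{q/2}A$.

**Step 4: Green's formula on the product.** We claim
$$2i\int_{Q^q}F\prod_pG(t_p)\,dA=\sum_p(-1)^{p-1}\int_{Q^{q-1}}\prod_{p'\ne p}G(t_{p'})\,dA(t_{p'})\oint_{\partial Q}u^p\,G(t_p)\,dt_p .\tag{18}$$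
If $u$ is smooth near $\Lambda(\overline Q^{\,q})$, then $\bar\partial\Lambda^*u=\Lambda^*\bar\partial u$ means $F=\sum_p(-1)^{p-1}\partial u^p/\partial\bar t_p$, and (18) is (1) in each variable $t_p$. For $q\ge2$ a continuous solution need not be smooth, so in general apply this to mollifications $u*\eta_\varepsilon$, which satisfy $\bar\partial(u*\eta_\varepsilon)=f*\eta_\varepsilon$ near the compact set $\Lambda(\overline Q^{\,q})\subset\Omega$ for small $\varepsilon$. Both converge uniformly on this set, so (18) follows in the limit. Now multiply (18) by $e^{iT\sigma}$, integrate over $s,\sigma$, and sum over $J$.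

**Step 5: the left side factors.** Since $e^{-Tw}=e^{-1-iT\sigma}\prod_pe^{-Mt_p}$ and $\Lambda^*\beta_p=B_{j_p,s_p}(t_p)\,d\bar t_p$ depends only on the $p$-th data, $Fe^{iT\sigma}=e^{-1}\prod_pe^{-Mt_p}B_{j_p,s_p}(t_p)$. So the left side equals
$$2ie^{-1}\cdot\tfrac14\Big(\sum_j\int_{-\lambda}^{\lambda}W_{j,s}\,ds\Big)^q,\qquad W_{j,s}=\int_Qe^{-Mt}B_{j,s}\,G\,dA .$$
As in Section 8, Step 3, $W_{j,s}=V+\mathcal E$, where $V$ is the index-$j$ term, given by the same formula with the new $\chi$, and $\mathcal E$ collects the indices $l\ne j$. Now $v\le\frac1{2q}$ on $\operatorname{supp}\chi$, and $\frac98-\frac1{2q}\ge\frac58$, so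
$$V\ge\lambda^2\Big(\int\chi\Big)m^{-1/2}e^{-m/(2q)}\Big[\sqrt{8\pi}-\tfrac83e^{-5/8}\Big]\ge\tfrac3{8q}\lambda^2m^{-1/2}e^{-m/(2q)},$$
$$|\mathcal E|\le6\lambda^2\cdot2\sum_{d\ge1}e^{-2Nd^2/q}\le18\lambda^2e^{-2N/q}.$$
Since $e^{-m/(2q)}=N^{-2/(7q)}$, the first condition in (17) gives $|\mathcal E|\le V/2$, so $\operatorname{Re}W_{j,s}\ge V/2$ and the sum in the bracket has real part at least $N\cdot2\lambda\cdot V/2=N\lambda V$. The left side has modulus at least
$$\tfrac1{2e}(N\lambda V)^q\ge\tfrac1{2e}\big(\tfrac3{8q}\big)^q(N\lambda^3)^q\,m^{-q/2}e^{-m/2}.$$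

**Step 6: the right side.** Fix $p$ and all $j_{p'},s_{p'},t_{p'}$ with $p'\ne p$; sum over $j_p$ and integrate over $s_p,\sigma$ and $t_p\in\partial Q$. The three edges other than $v_p=0$ contribute at most $2^{q/2}\cdot4AN\lambda^2e^{-7m/8}$, as in (12). On the edge $v_p=0$, $t_p=i\tau_p$, substitute $y=\tau_p\theta_{j_p}+s_p\theta_{j_p}^\perp$ and $\sigma'=\sigma+a\theta_{j_p}\cdot y$. The point of the polydisc has $z^{(p)}=iy$ and $w=a\sum_{p'\ne p}t_{p'}+\frac1T+i\sigma'$, so it depends only on $(y,\sigma')$ and the fixed data; the vectors $\overline{\partial\Lambda/\partial t_{p'}}$, $p'\ne p$, do not depend on $j_p$ either. Hence neither does $u^p$, and the edge contributes $\mp i\iint u^p\,e^{iT\sigma'}K\,dy\,d\sigma'$ with the same kernel $K$ as in Section 8. By (13), its modulus is at most $2^{q/2}A\cdot48N^{1/2}\lambda^2$. The remaining sums over $j_{p'}$ and integrals over $s_{p'}$, $t_{p'}$ give a factor at most $N^{q-1}(2\lambda)^{q-1}(6\lambda^2)^{q-1}=(12N\lambda^3)^{q-1}$, since $|G|\le1$. Summing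 over $p$ and using $e^{-7m/8}=N^{-1/2}$, the right side is at most
$$52\,q\,2^{q/2}\,A\,(12N\lambda^3)^{q-1}\,N^{1/2}\lambda^2 .$$

**Step 7: comparison.** With $e^{-m/2}=N^{-2/7}$, Steps 5 and 6 give, for a constant $c_q>0$ depending only on $q$, $A\ge c_q\,\lambda\,m^{-q/2}N^{1/2-2/7}=c_q\,\lambda\,m^{-q/2}N^{3/14}$. By (17) and $\lambda_k\ge N_k^{-1/10}$,
$$\sup_{E_k}|u|\ge c_q\,\lambda_kN_k^{1/5}\ge c_q\,N_k^{1/10},$$
trivially also if $A=\infty$. Since $\sup_\Omega|f_k|\le(3e)^q$ and $N_k\to\infty$, uniform estimates fail in degree $q$. The bound (16) on $W$ holds with the same proof, since $T_k=\rho_k^{-(k+1)}$, $\rho_k\ge N_k^{-4}$ and $N_k\ge2^k$ are unchanged. An estimate $|u|\le C'W^p\sup_\Omega|f|$ would then give $c_qN_k^{1/10}\le C''(\log N_k)^{2p}$ for all $k$, which is false for large $k$. $\square$
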